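\title{Volume growth and biparabolicity of complete Riemannian manifolds}

\begin{abstract}
A Riemannian manifold is biparabolic if every positive function $u$ with $\Delta u\le 0$ and $\Delta^2u\ge0$ is harmonic. We prove that a connected, complete, non-compact manifold is biparabolic whenever the volume $V(r)$ of geodesic balls with a fixed center satisfies $\int^\infty r^3\,dr/V(r)=\infty$, in particular whenever $V(r)\le Cr^4\log r$. This confirms a conjecture. A manifold fails to be biparabolic exactly when it has a Green function $G$ that is square integrable at infinity, and we bound the integral of $G^2$ over annuli from below by combining the unit flux of $G$ with the Caccioppoli inequality. The condition is sharp: for a non-decreasing function $f$, the bound $V\le f$ forces biparabolicity if and only if $\int^\infty r^3\,dr/f(r)=\infty$.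
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $M$ is a smooth, connected, geodesically complete, non-compact Riemannian manifold without boundary, $\mu$ is its Riemannian measure and $\Delta=\operatorname{div}\nabla$ is its Laplace--Beltrami operator. We fix $x_0\in M$ and write
\[
|x|=d(x,x_0),\qquad B(r)=\{x\in M:|x|<r\},\qquad V(r)=\mu(B(r)).
\]

A $C^2$ function $u$ is \emph{superharmonic} if $\Delta u\le0$, and $M$ is \emph{parabolic} if every positive superharmonic function on $M$ is constant. We study a fourth-order analogue. A function $u\in C^4(M)$ is \emph{bi-superharmonic} if $\Delta u\le0$ and $\Delta^2u\ge0$; in other words, both $u$ and $-\Delta u$ are superharmonic. The manifold $M$ is \emph{biparabolic} if every positive bi-superharmonic function on $M$ is harmonic. A parabolic manifold is biparabolic, since there a positive bi-superharmonic function is constant. Biparabolicity is thus a weaker Liouville property, and we ask how fast $V(r)$ may grow before it can fail. Euclidean spaces indicate the scale.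

\begin{example}\label{ex:euclid}
On $\mathbb R^n$ let $w=1+|x|^2$. From $\Delta w=2n$ and $|\nabla w|^2=4(w-1)$ we get, for real $\alpha$,
\begin{equation}\label{eq:power}
\Delta w^{-\alpha}=-2\alpha(n-2-2\alpha)\,w^{-\alpha-1}-4\alpha(\alpha+1)\,w^{-\alpha-2}.
\end{equation}
For $n\ge3$ the choice $\alpha=(n-2)/2$ gives a non-constant positive superharmonic function, so $\mathbb R^n$ is non-parabolic. For $n\ge5$ take $u=w^{-(n-4)/2}$. Then
\[
-\Delta u=2(n-4)\,w^{-(n-2)/2}+(n-4)(n-2)\,w^{-n/2}>0 .
\]
By \eqref{eq:power}, $\Delta w^{-(n-2)/2}=-n(n-2)w^{-(n+2)/2}$ and $\Delta w^{-n/2}=2n\,w^{-(n+2)/2}-n(n+2)w^{-(n+4)/2}$. In $\Delta^2u$ the terms in $w^{-(n+2)/2}$ cancel, which leaves $\Delta^2u=(n-4)(n-2)n(n+2)\,w^{-(n+4)/2}>0$. So $\mathbb R^n$ is not biparabolic for $n\ge5$. The factor $n-4$ makes the construction degenerate at $n=4$, which points to $r^4$ as the critical growth.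
\end{example}

Two results near this growth are known.
\begin{itemize}
\item[(i)] If $V(r)\le Cr^4/\log r$ for some $C>0$ and all large $r$, then $M$ is biparabolic.
\item[(ii)] For every $\beta>1$ there is a manifold $M$ as above that is not biparabolic and satisfies $V(r)\le Cr^4\log^\beta r$ for some $C>0$ and all large $r$.
\end{itemize}
These two statements do not decide the growth rates $r^4\log^\beta r$ with $-1<\beta\le1$, among them that of $\mathbb R^4$. For $V(r)=r^4\log^\beta r$ the integral $\int^\infty r^3\,dr/V(r)=\int^\infty dr/(r\log^\beta r)$ diverges exactly when $\beta\le1$, so (ii) leaves room for the following conjecture, posed in \cite{Vol}.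

\medskip
\noindent\textbf{Conjecture.} \emph{If $V(r)\le Cr^4\log r$ for some $C>0$ and all large $r$, or even if only $\int_1^\infty r^3\,dr/V(r)=\infty$, then $M$ is biparabolic.}
\medskip

The conjecture is true under both hypotheses.

\begin{theorem}\label{thm:main}
If
\begin{equation}\label{eq:div}
\int_1^\infty\frac{r^3\,dr}{V(r)}=\infty,
\end{equation}
then $M$ is biparabolic. In particular, $M$ is biparabolic if $V(r)\le Cr^4\log r$ for some $C>0$ and all large $r$.
\end{theorem}

The proof has two parts. The first replaces the family of all positive bi-superharmonic functions by a single function. When $M$ is non-parabolic, let $G(x,y)$ be its minimal positive Green function (recalled in Section~\ref{sec:tools}) and put $G(x)=G(x_0,x)$.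

\begin{proposition}\label{prop:criterion}
$M$ is not biparabolic if and only if $M$ is non-parabolic and $\int_{M\setminus B(a)}G^2\,d\mu<\infty$ for some (equivalently, all) $a>0$.
\end{proposition}

The second part bounds $\int G^2\,d\mu$ from below by volumes alone. It gives a quantitative estimate and a criterion in terms of arbitrary annuli.

\begin{theorem}\label{thm:quant}
\begin{itemize}
\item[(a)] If $M$ is non-parabolic, then for every $a>0$
\[
\int_{M\setminus B(a)}G^2\,d\mu\ \ge\ \frac1{1920}\int_{4a}^\infty\frac{r^3\,dr}{V(r)} .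
\]
\item[(b)] Let $0<r_0<r_1<r_2<\cdots$, $\delta_k=r_{k+1}-r_k$ and $A_k=\{x: r_k\le|x|<r_{k+1}\}$. If
\[
\sum_{k\ge1}\frac{\delta_k^2\,\min(\delta_{k-1},\delta_{k+1})^2}{\mu(A_k)}=\infty ,
\]
then $M$ is biparabolic. In particular, $\sum_{k\ge1}\frac{16^k}{V(2^{k+1})-V(2^k)}=\infty$ suffices.
\end{itemize}
\end{theorem}

Among upper bounds on $V$, condition \eqref{eq:div} cannot be improved.

\begin{theorem}\label{thm:sharp}
Let $f:[1,\infty)\to(0,\infty)$ be non-decreasing. The following are equivalent:
\begin{itemize}
\item[(1)] $\int_1^\infty r^3\,dr/f(r)=\infty$;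
\item[(2)] every $M$ as above with $V(r)\le f(r)$ for all large $r$ is biparabolic.
\end{itemize}
If (1) fails, then in every dimension $n\ge2$ there is a rotationally symmetric $M$ that is not biparabolic and satisfies $V(r)\le f(r)$ for all large $r$.
\end{theorem}

The results (i) and (ii) are not used below, and both follow: (i) from Theorem~\ref{thm:main}, because $r^4/\log r\le r^4\log r$ for $r\ge e$, and (ii) from Theorem~\ref{thm:sharp} with $f(r)=r^4(1+\log r)^\beta$.

\section{Green functions and cutoffs}\label{sec:tools}

If $\dim M=1$, then $M$ is isometric to $\mathbb R$, superharmonic means concave, and a positive concave function on $\mathbb R$ is constant. So $\mathbb R$ is parabolic and biparabolic, and there is nothing to prove. From now on $\dim M\ge2$.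

By the Hopf--Rinow theorem closed balls are compact. Since $M$ is also connected and non-compact, the continuous function $|x|$ takes every value in $[0,\infty)$. Hence every sphere $\{|x|=a\}$ is non-empty, and every annulus $\{r\le|x|<R\}$ with $r<R$ has non-empty interior and finite positive measure $V(R)-V(r)$. We use the following standard facts; see, e.g., \cite{Gri99}.

\begin{itemize}
\item[(F1)] \emph{Minimum principles.} A superharmonic function on a connected open set that attains its minimum is constant. If $U\subset M$ is open and precompact and $w\in C^2(U)\cap C(\overline U)$ is superharmonic in $U$ with $w\ge0$ on $\partial U$, then $w\ge0$ in $U$.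
\item[(F2)] \emph{Harnack's inequality and principle.} Let $D$ be a connected open set. For every compact $K\subset D$ there is a constant $H=H(K,D)$ with $\max_Kh\le H\min_Kh$ for all positive harmonic $h$ on $D$. An increasing sequence of harmonic functions on $D$ that is bounded at one point converges locally uniformly to a harmonic function.
\item[(F3)] \emph{Dirichlet Green function.} Let $\Omega$ be a connected precompact open set with smooth boundary. Its Green function $G_\Omega(x,y)$ is symmetric and positive in $\Omega$. For $x\in\Omega$, the function $G_\Omega(x,\cdot)$ is integrable, continuous on $\overline\Omega\setminus\{x\}$, harmonic in $\Omega\setminus\{x\}$, zero on $\partial\Omega$, and $-\Delta G_\Omega(x,\cdot)=\delta_x$ in the sense of distributions. If $h\in C^1(\overline\Omega)$, then $w(x)=\int_\Omega G_\Omega(x,y)h(y)\,d\mu(y)$ is the classical solution of $-\Delta w=h$ in $\Omega$, $w=0$ on $\partial\Omega$; it is smooth in $\Omega$ if $h$ is.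
\item[(F4)] \emph{Minimal Green function.} $M$ is non-parabolic if and only if the minimal positive Green function $G(x,y)$ exists. Let $\Omega_1,\Omega_2,\dots$ be sets as in (F3) with $x_0\in\Omega_1$, $\overline{\Omega_n}\subset\Omega_{n+1}$ and union $M$, and let $G_n=G_{\Omega_n}$, extended by zero. On a non-parabolic $M$ we have $G_n\uparrow G$. The function $G(x,y)=G(y,x)$ is locally integrable in $y$, positive, smooth and harmonic in $y\ne x$, and $-\int_MG(x,y)\Delta\eta(y)\,d\mu(y)=\eta(x)$ for $\eta\in C_c^\infty(M)$.
\item[(F5)] \emph{Lipschitz test functions.} A locally Lipschitz function is differentiable almost everywhere and obeys the product rule; if it is $L$-Lipschitz, its gradient has length at most $L$. If $h$ is harmonic in an open set $D$ and $\zeta$ is locally Lipschitz with compact support in $D$, then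
\begin{equation}\label{eq:weak}
\int_D\langle\nabla h,\nabla\zeta\rangle\,d\mu=0 .
\end{equation}
For smooth $\zeta$ this is the divergence theorem for the field $\zeta\nabla h$. In general, a partition of unity and mollification in charts give smooth $\zeta_j$, supported in a fixed compact subset of $D$, with $\nabla\zeta_j\to\nabla\zeta$ in $L^1$.
\end{itemize}

We also fix a smooth non-decreasing function $\chi:\mathbb R\to[0,1]$ with $\chi=0$ on $(-\infty,\frac14]$ and $\chi=1$ on $[\frac34,\infty)$.

\section{Model manifolds: the estimate in one variable}\label{sec:model}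

On rotationally symmetric manifolds the Green function is explicit, and the main estimate is a computation with functions of one variable. The same manifolds supply the examples in Sections~\ref{sec:volume} and~\ref{sec:sharp}.

Let $n\ge2$, let $\omega_n$ be the area of the unit sphere $\mathbb S^{n-1}$, and let $S$ be a smooth positive function on $(0,\infty)$ with $S(r)=\omega_nr^{n-1}$ for small $r$. The \emph{model manifold} $M_S$ is $\mathbb R^n$ with the metric
\[
dr^2+\bigl(S(r)/\omega_n\bigr)^{2/(n-1)}d\theta^2
\]
in polar coordinates, and $x_0=o$ is the origin. The metric is Euclidean near $o$, hence smooth. It dominates $dr^2$ and the rays from $o$ have unit speed, so $|x|=r$; closed balls about $o$ are compact, and $M_S$ is complete. The sphere of radius $r$ has area $S(r)$, so $V'=S$, and on radial functions $\Delta\phi=(S\phi')'/S$.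

\begin{lemma}\label{lem:model}
$M_S$ is non-parabolic if and only if $\int_1^\infty dr/S(r)<\infty$. In that case $G(x)=g(|x|)$ with $g(r)=\int_r^\infty ds/S(s)$.
\end{lemma}

\begin{proof}
Let $g_R(r)=\int_r^Rds/S(s)$ on $B(R)\setminus\{o\}$. Since $Sg_R'=-1$, this function is harmonic off $o$. Near $o$ its derivative is $-1/(\omega_nr^{n-1})$, so it differs by a constant from the Euclidean fundamental solution, and $-\Delta g_R=\delta_o$. Thus $g_R-G_{B(R)}(o,\cdot)$ is harmonic in $B(R)$ in the sense of distributions, hence classically, and vanishes on $\partial B(R)$; by (F1) it is zero. If $M_S$ is non-parabolic, (F4) applied to the exhaustion by balls gives $G=\lim_{R\to\infty}g_R=g$, and the finiteness of $G$ off $o$ is the convergence of the integral. Conversely, if the integral converges, let $u(r)=\int_r^\infty\chi(s)\,ds/S(s)$. This function is constant near $o$, hence smooth on $M_S$; it is positive and non-constant, and $\Delta u=-\chi'/S\le0$.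
\end{proof}

By Proposition~\ref{prop:criterion}, a non-parabolic model manifold fails to be biparabolic exactly when $\int_1^\infty g^2S\,dr<\infty$. If $S(r)=cr^{\alpha-1}$ for large $r$, with $c>0$ and $\alpha>2$, then $g(r)=r^{2-\alpha}/(c(\alpha-2))$ and $V(r)=cr^\alpha/\alpha+\mathrm{const}$ for large $r$, so both $g^2S$ and $r^3/V$ are comparable to $r^{3-\alpha}$. This is the origin of the integrand in \eqref{eq:div}; the integral diverges for $\alpha\le4$, in agreement with Example~\ref{ex:euclid}.

For general $S$ we want a lower bound for $\int g^2S\,dr$ in terms of $V$ alone. Fix $R>0$ and note that $1/S=(g')^2S$ is the energy density of $g$. First, by the Cauchy--Schwarz inequality,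
\begin{equation}\label{eq:model1}
(2R)^2=\Bigl(\int_{2R}^{4R}dr\Bigr)^2\le\bigl(V(4R)-V(2R)\bigr)\int_{2R}^{4R}\frac{dr}{S}:
\end{equation}
an annulus of small volume carries much energy. Second, let $\psi$ be the piecewise linear function equal to $1$ on $[2R,4R]$, equal to $0$ outside $[R,8R]$ and linear on $[R,2R]$ and $[4R,8R]$, so that $|\psi'|\le1/R$. Integrating by parts,
\[
\int\frac{\psi^2}{S}\,dr=-\int\psi^2g'\,dr=2\int\psi\psi'g\,dr\le2\Bigl(\int\frac{\psi^2}S\,dr\Bigr)^{1/2}\Bigl(\int(\psi')^2g^2S\,dr\Bigr)^{1/2},
\]
and therefore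
\begin{equation}\label{eq:model2}
\int_{2R}^{4R}\frac{dr}S\le\frac4{R^2}\int_R^{8R}g^2S\,dr:
\end{equation}
much energy forces $g$ itself to be large nearby. Each step contributes a factor $R^2$, and together they give
\[
\int_R^{8R}g^2S\,dr\ \ge\ \frac{R^4}{V(4R)-V(2R)}\ \ge\ \frac{R^4}{V(4R)} .
\]
Summation over $R=2^k$ turns the right side into a dyadic form of \eqref{eq:div}.

On a general manifold $G$ has no formula and need not be constant on spheres, the spheres need not be smooth, and with no assumption on the geometry we have no Harnack inequality with constants uniform at infinity. The computation above, however, used only the identity $-Sg'=1$, which says that $g$ is harmonic and has unit flux through every sphere. Both properties have a weak form that holds on every $M$. In Section~\ref{sec:annular}, \eqref{eq:model1} becomes a consequence of the flux identity and \eqref{eq:model2} becomes the Caccioppoli inequality.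

\section{Biparabolicity and square integrability of the Green function}\label{sec:criterion}

A positive bi-superharmonic function that is not harmonic is a chain $u>0$, $v=-\Delta u\ge0$, $-\Delta v\ge0$ with $v\not\equiv0$. The natural way to build one is to apply the Green operator twice to a bump $\rho\ge0$. The first potential $v$ is at most a multiple of $G$ at infinity, and the second is finite when $\int Gv\,d\mu<\infty$, which is where $\int G^2\,d\mu$ appears. Conversely, in any such chain $u(x_0)$ dominates $\int Gv\,d\mu$ and $v$ dominates a multiple of $G$ at infinity. The next lemma contains what we need about potentials.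

\begin{lemma}\label{lem:potential}
Let $M$ be non-parabolic and let $h\in C^1(M)$, $h\ge0$.
\begin{itemize}
\item[(a)] If $u\in C^2(M)$, $u\ge0$ and $-\Delta u=h$, then $\int_MGh\,d\mu\le u(x_0)$.
\item[(b)] If $h$ is smooth, $h\not\equiv0$ and $\int_MGh\,d\mu<\infty$, then $U(x)=\int_MG(x,y)h(y)\,d\mu(y)$ is finite, smooth and positive on $M$, and $-\Delta U=h$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $w_n(x)=\int_{\Omega_n}G_n(x,y)h(y)\,d\mu(y)$. By (F3), $-\Delta w_n=h$ in $\Omega_n$ and $w_n=0$ on $\partial\Omega_n$. By (F4) and monotone convergence, $w_n(x)\uparrow\int_MG(x,y)h(y)\,d\mu(y)$ for every $x$.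

(a) The function $u-w_n$ is harmonic in $\Omega_n$ and non-negative on $\partial\Omega_n$, so $w_n(x_0)\le u(x_0)$ by (F1). Let $n\to\infty$.

(b) Fix $m$. The functions $w_n-w_m$, $n\ge m$, are harmonic in the connected set $\Omega_m$, increase with $n$ and are bounded at $x_0$ by $\int_MGh\,d\mu$. By (F2) their limit $U-w_m$ is finite and harmonic in $\Omega_m$. As $w_m$ is smooth, $U$ is finite and smooth in $\Omega_m$, with $-\Delta U=h$ there, and $m$ is arbitrary. Finally $U>0$, because $G>0$ and $h>0$ on some open set.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]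
It suffices to prove two implications: if $M$ is not biparabolic, then $M$ is non-parabolic and the integral is finite for \emph{every} $a>0$; if $M$ is non-parabolic and the integral is finite for \emph{some} $a>0$, then $M$ is not biparabolic.

\emph{First implication.} Let $u>0$ be bi-superharmonic and not harmonic, and let $v=-\Delta u\in C^2(M)$. Then $v\ge0$, $v\not\equiv0$ and $\Delta v=-\Delta^2u\le0$. A zero of $v$ would be a minimum, so $v>0$ on $M$ by (F1). The function $u$ is positive, superharmonic and non-constant, so $M$ is non-parabolic. Fix $a>0$.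

We claim that $v\ge cG$ on $M\setminus B(a)$ for some $c>0$. The set $\{|x|>a\}$ is not precompact, so we compare $v$ with $G_n$, which vanishes on $\partial\Omega_n$, and pass to the limit. The sphere $\Sigma=\{|x|=a\}$ is compact and non-empty; let $c=\min_\Sigma v/\max_\Sigma G>0$, so that $v\ge cG$ on $\Sigma$. Take $n$ so large that $\Omega_n$ contains the compact set $\{|x|\le a\}$, and let $U=\{x\in\Omega_n:|x|>a\}$. The function $v-cG_n(x_0,\cdot)$ is superharmonic in $U$ and continuous on $\overline U$, and $\partial U\subset\Sigma\cup\partial\Omega_n$. On $\Sigma$ it is at least $v-cG\ge0$; on $\partial\Omega_n$ it equals $v>0$. By (F1), $v\ge cG_n(x_0,\cdot)$ in $U$, and $n\to\infty$ gives the claim.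

Lemma~\ref{lem:potential}(a) with $h=v$ now yields
\[
u(x_0)\ \ge\ \int_MGv\,d\mu\ \ge\ c\int_{M\setminus B(a)}G^2\,d\mu .
\]

\emph{Second implication.} Let $\int_{M\setminus B(a)}G^2\,d\mu<\infty$. Take $\rho\in C_c^\infty(B(a/2))$ with $\rho\ge0$, $\rho\not\equiv0$. Since $G$ is locally integrable, $\int G\rho\,d\mu<\infty$, and by Lemma~\ref{lem:potential}(b) the function $v(y)=\int G(y,z)\rho(z)\,d\mu(z)$ is smooth and positive with $-\Delta v=\rho$.

To apply the lemma again we need $v\le CG$ outside $B(a)$. For $y\notin B(a)$ the function $G(\cdot,y)$ is positive and harmonic in the connected set $B(a)$. Harnack's inequality for the compact set $K=\{|z|\le a/2\}$ gives $G(z,y)\le HG(x_0,y)$ for $z\in K$, with $H$ independent of $y$. By the symmetry of $G$, $v(y)\le CG(y)$ for $y\notin B(a)$, where $C=H\int\rho\,d\mu$. Therefore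
\[
\int_MGv\,d\mu\le\sup_{B(a)}v\int_{B(a)}G\,d\mu+C\int_{M\setminus B(a)}G^2\,d\mu<\infty ,
\]
since $v$ is continuous, $B(a)$ is precompact and $G$ is locally integrable. By Lemma~\ref{lem:potential}(b) with $h=v$ there is a smooth $u>0$ with $-\Delta u=v>0$, and $\Delta^2u=-\Delta v=\rho\ge0$. This $u$ is positive, bi-superharmonic and not harmonic.
\end{proof}

\begin{remark}\label{rem:signs}
In the first implication, $u>0$ gives the upper bound for $\int Gv\,d\mu$, while $\Delta u\le0$ and $\Delta^2u\ge0$ make $v$ positive and superharmonic and so give $v\ge cG$. None of the three conditions can be dropped. On $\mathbb R^3$, where \eqref{eq:div} holds, each of the non-harmonic functions $-|x|^2$, $1+|x|^2$ and $(1+|x|^2)^{-1/2}$ satisfies two of them: the first two have $\Delta^2u=0$ and $\Delta u=\mp6$, and the third is positive and superharmonic by \eqref{eq:power}.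
\end{remark}

\section{Flux, energy and the annular estimate}\label{sec:annular}

The following lemma is the core of the paper. For $(r_0,r_1,r_2,r_3)=(R,2R,4R,8R)$ and $k=1$ its right side is the quantity $R^4/(V(4R)-V(2R))$ found in Section~\ref{sec:model}.

\begin{lemma}\label{lem:annular}
Let $M$ be non-parabolic, let $r_k,\delta_k,A_k$ be as in Theorem~\ref{thm:quant}(b), and let $m_k=\min(\delta_{k-1},\delta_{k+1})$. For every $k\ge1$,
\[
\int_{A_{k-1}\cup A_{k+1}}G^2\,d\mu\ \ge\ \frac{\delta_k^2\,m_k^2}{4\,\mu(A_k)} .
\]
\end{lemma}

\begin{proof}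
\emph{Step 1: the flux identity.} Since spheres need not be smooth, we measure the flux of $G$ by testing against a cutoff. Let $\varphi$ be Lipschitz with compact support and $\varphi=1$ on $B(r_k)$. We claim that
\begin{equation}\label{eq:flux}
\int_M\langle\nabla G,\nabla\varphi\rangle\,d\mu=1 ;
\end{equation}
the integral makes sense because $\nabla\varphi=0$ near the pole $x_0$. Choose $\eta\in C_c^\infty(B(r_k))$ with $\eta=1$ near $x_0$. Then $\varphi-\eta$ has compact support in $M\setminus\{x_0\}$, where $G$ is harmonic, so \eqref{eq:weak} gives $\int\langle\nabla G,\nabla\varphi\rangle\,d\mu=\int\langle\nabla G,\nabla\eta\rangle\,d\mu$. The vector field $G\nabla\eta$ is smooth with compact support in $M\setminus\{x_0\}$, so its divergence $\langle\nabla G,\nabla\eta\rangle+G\Delta\eta$ has integral zero. Hence $\int\langle\nabla G,\nabla\eta\rangle\,d\mu=-\int G\Delta\eta\,d\mu=\eta(x_0)=1$ by (F4), which proves \eqref{eq:flux}.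

\emph{Step 2: a lower bound for the energy in $A_k$.} Take $\varphi=1$ for $|x|\le r_k$, $\varphi=0$ for $|x|\ge r_{k+1}$ and $\varphi=(r_{k+1}-|x|)/\delta_k$ in between. Its support is compact by completeness. The function $|x|$ is $1$-Lipschitz, so $\varphi$ is $\delta_k^{-1}$-Lipschitz. Outside $A_k$, $\varphi$ takes only its extreme values $0$ and $1$, so $\nabla\varphi=0$ at each point of differentiability there. Thus $|\nabla\varphi|\le\delta_k^{-1}\mathbf 1_{A_k}$ almost everywhere, and \eqref{eq:flux} gives $\delta_k\le\int_{A_k}|\nabla G|\,d\mu$. By the Cauchy--Schwarz inequality,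
\begin{equation}\label{eq:energy}
\delta_k^2\le\mu(A_k)\int_{A_k}|\nabla G|^2\,d\mu .
\end{equation}

\emph{Step 3: the Caccioppoli inequality.} Inequality \eqref{eq:energy} concerns $\nabla G$, whereas Proposition~\ref{prop:criterion} concerns $G$. For a harmonic function the energy on a set is controlled by the $L^2$ norm on a collar around it. Let $\psi=1$ for $r_k\le|x|\le r_{k+1}$, $\psi=0$ for $|x|\le r_{k-1}$ and for $|x|\ge r_{k+2}$, and let $\psi$ be linear in $|x|$ on the two remaining ranges. Then $\psi$ is $m_k^{-1}$-Lipschitz and takes only the values $0$ and $1$ outside $A_{k-1}\cup A_{k+1}$, so, as in Step~2, $|\nabla\psi|\le m_k^{-1}\mathbf 1_{A_{k-1}\cup A_{k+1}}$ almost everywhere. The function $\psi^2G$ is locally Lipschitz and supported in $\{r_{k-1}\le|x|\le r_{k+2}\}$, which is compact by completeness and avoids $x_0$ because $r_{k-1}>0$. By \eqref{eq:weak} and the product rule,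
\[
0=\int\langle\nabla G,\nabla(\psi^2G)\rangle\,d\mu=\int\psi^2|\nabla G|^2\,d\mu+2\int\psi G\langle\nabla G,\nabla\psi\rangle\,d\mu .
\]
With $E=\int\psi^2|\nabla G|^2\,d\mu<\infty$, the Cauchy--Schwarz inequality gives $E\le2E^{1/2}\bigl(\int G^2|\nabla\psi|^2\,d\mu\bigr)^{1/2}$, that is, $E\le4\int G^2|\nabla\psi|^2\,d\mu$. Since $\psi=1$ on $A_k$,
\begin{equation}\label{eq:cacc}
\int_{A_k}|\nabla G|^2\,d\mu\le\frac4{m_k^2}\int_{A_{k-1}\cup A_{k+1}}G^2\,d\mu .
\end{equation}
Inserting \eqref{eq:cacc} into \eqref{eq:energy} proves the lemma.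
\end{proof}

\section{Volume conditions for biparabolicity}\label{sec:volume}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
Let $M$ be non-parabolic. The annuli $A_j$, $j\ge0$, are disjoint subsets of $M\setminus B(r_0)$, and each $A_j$ equals $A_{k-1}$ or $A_{k+1}$ for at most two values of $k\ge1$. Summing Lemma~\ref{lem:annular} gives
\begin{equation}\label{eq:sum}
2\int_{M\setminus B(r_0)}G^2\,d\mu\ \ge\ \frac14\sum_{k\ge1}\frac{\delta_k^2\,m_k^2}{\mu(A_k)} .
\end{equation}

(b) If $M$ is not biparabolic, then by Proposition~\ref{prop:criterion} it is non-parabolic and the left side of \eqref{eq:sum} is finite, so the series converges. For $r_k=2^k$ we have $\delta_k=2^k$, $m_k=2^{k-1}$ and $\mu(A_k)=V(2^{k+1})-V(2^k)$, so the $k$-th term is $\frac14\cdot16^k/(V(2^{k+1})-V(2^k))$.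

(a) Take $r_k=2^ka$. Then $\delta_k^2m_k^2=\frac14a^416^k$ and $\mu(A_k)\le V(2^{k+1}a)$, so \eqref{eq:sum} gives
\[
2\int_{M\setminus B(a)}G^2\,d\mu\ \ge\ \frac1{16}\sum_{k\ge1}\frac{a^416^k}{V(2^{k+1}a)} .
\]
Since $V$ is non-decreasing,
\begin{equation}\label{eq:dyadic}
\int_{2^{k+1}a}^{2^{k+2}a}\frac{r^3\,dr}{V(r)}\le\frac{a^4\,16^k\,(256-16)}{4\,V(2^{k+1}a)}=\frac{60\,a^416^k}{V(2^{k+1}a)} .
\end{equation}
The intervals $[2^{k+1}a,2^{k+2}a]$, $k\ge1$, cover $[4a,\infty)$, so the last sum is at least $\frac1{60}\int_{4a}^\infty r^3\,dr/V(r)$, and $2\cdot16\cdot60=1920$.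
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $M$ is not biparabolic. By Proposition~\ref{prop:criterion}, $M$ is non-parabolic and $\int_{M\setminus B(1)}G^2\,d\mu<\infty$. Theorem~\ref{thm:quant}(a) with $a=1$ gives $\int_4^\infty r^3\,dr/V(r)<\infty$, and $V\ge V(1)>0$ on $[1,4]$, so \eqref{eq:div} fails. This proves the first statement. If $V(r)\le Cr^4\log r$ for $r\ge r_1>1$, then $\int_{r_1}^\infty r^3\,dr/V(r)\ge C^{-1}\int_{r_1}^\infty dr/(r\log r)=\infty$, so \eqref{eq:div} holds.
\end{proof}

\begin{remark}\label{rem:complete}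
Completeness makes the sphere $\Sigma$ and the supports of the cutoffs $\varphi$ and $\psi$ compact, and Theorem~\ref{thm:main} fails without it. The open unit ball of $\mathbb R^n$ has bounded $V$, so \eqref{eq:div} holds, but $u=2-|x|^2$ is positive with $\Delta u=-2n$ and $\Delta^2u=0$.
\end{remark}

The dyadic condition in Theorem~\ref{thm:quant}(b) follows from \eqref{eq:div}, by \eqref{eq:dyadic} with $a=1$ and $V(2^{k+1})-V(2^k)\le V(2^{k+1})$. It is strictly weaker, because it detects infinitely many thin annuli even when the balls are large.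

\begin{example}\label{ex:thin}
Let $K$ be an infinite set of non-negative integers without two consecutive elements, and let $\mu_k=16^k$ for $k\in K$ and $\mu_k=32^k$ for all other $k\ge0$. Let $S_0$ be a function as in Section~\ref{sec:model} with $S_0(r)=r^2/4$ for $r\ge1$. Its integral over $[2^k,2^{k+1}]$ is $\frac7{12}8^k<\mu_k$, so adding smooth non-negative bumps supported in the intervals $(2^k,2^{k+1})$ produces $S\ge S_0$ with $V(2^{k+1})-V(2^k)=\mu_k$ for all $k\ge0$ on $M_S$. Each $k\in K$ contributes $1$ to the series $\sum16^k/\mu_k$, so $M_S$ is biparabolic by Theorem~\ref{thm:quant}(b). It is non-parabolic by Lemma~\ref{lem:model}, since $1/S\le4/r^2$ for $r\ge1$. For $k\ge2$ one of $k-1$, $k-2$ is not in $K$, so $V(2^k)\ge32^{k-2}$ and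
\[
\int_{2^k}^{2^{k+1}}\frac{r^3\,dr}{V(r)}\le\frac{4\cdot16^k}{32^{k-2}}=4\cdot 32^2\cdot2^{-k}.
\]
Hence \eqref{eq:div} fails.
\end{example}

\section{Sharpness of the integral condition}\label{sec:sharp}

The implication (1)$\Rightarrow$(2) of Theorem~\ref{thm:sharp} is a consequence of Theorem~\ref{thm:main}; the content lies in the construction of a model manifold with $V\le f$ and $\int^\infty g^2S\,dr<\infty$. Example~\ref{ex:thin} shows that making $V$ large is not enough: every dyadic annulus must receive its share of volume. Suppose that $S$ is about $8^k/c_k$ on $[2^k,2^{k+1}]$, where the positive numbers $c_k$ change by at most a factor $2$ from one $k$ to the next. Then the sums that define $V$ and $g$ are dominated by geometric series, so that $V(2^k)$ is of order $16^k/c_k$, $g(2^k)$ is of order $4^{-k}c_k$, and the $k$-th annulus contributes about $c_k$ to $\int g^2S\,dr$. We therefore need $c_k\ge16^k/f(2^k)$ and $\sum c_k<\infty$. The numbers $16^k/f(2^k)$ are summable but may drop abruptly, so we replace them by a slowly varying majorant.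

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1)$\Rightarrow$(2). Let $V\le f$ on $[R,\infty)$, $R\ge1$. Since $f\ge f(1)>0$, the integral of $r^3/f$ over $[1,R]$ is finite, so $\int_R^\infty r^3\,dr/V\ge\int_R^\infty r^3\,dr/f=\infty$. Apply Theorem~\ref{thm:main}.

It remains to prove the last statement, which also gives (2)$\Rightarrow$(1). Let $\int_1^\infty r^3\,dr/f(r)<\infty$ and fix $n\ge2$.

\emph{The sequence $c_k$.} Let $b_k=16^k/f(2^k)$ for $k\ge0$. For $k\ge1$, monotonicity of $f$ gives
\[
\int_{2^{k-1}}^{2^k}\frac{r^3\,dr}{f(r)}\ge\frac{16^k-16^{k-1}}{4f(2^k)}\ge\frac{b_k}{16},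
\]
so $\sum b_k<\infty$. In particular $b_k\to0$, so $f(2^k)\to\infty$ and $f(r)\to\infty$. Let
\[
c_k=\sum_{j\ge0}2^{-|k-j|}b_j .
\]
The term $j=k$ gives $c_k\ge b_k$. Since $\sum_{k\ge0}2^{-|k-j|}\le3$, we have $\sum c_k\le3\sum b_j<\infty$. Since $|k+1-j|$ and $|k-j|$ differ by $1$, we have $\frac12c_k\le c_{k+1}\le2c_k$.

\emph{The manifold.} Let $s_k=8^k/c_k$, so that $4\le s_{k+1}/s_k\le16$, and let $\varepsilon=1/40$. Define $S(r)=\omega_nr^{n-1}$ for $0<r\le1$,
\[
S(r)=(1-\chi(r-1))\,\omega_nr^{n-1}+\chi(r-1)\,\varepsilon s_1\quad\text{for }1\le r\le2,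
\]
and
\[
S(r)=\varepsilon s_k+\varepsilon(s_{k+1}-s_k)\,\chi(2^{-k}r-1)\quad\text{for }2^k\le r\le2^{k+1},\ k\ge1 .
\]
The function $S$ is positive and smooth: it equals $\omega_nr^{n-1}$ near $r=1$ and the constant $\varepsilon s_k$ near $r=2^k$, $k\ge1$. Moreover
\begin{equation}\label{eq:Sbounds}
\varepsilon s_k\le S\le16\,\varepsilon s_k\quad\text{on }[2^k,2^{k+1}],\ k\ge1 .
\end{equation}
Let $M=M_S$.

\emph{Volume.} The ratio of consecutive numbers $16^j/c_j$ is $16c_j/c_{j+1}\ge8$, so $\sum_{j=1}^k16^j/c_j\le\frac87\,16^k/c_k$; and $16^k/c_k\le16^k/b_k=f(2^k)$. For $k\ge1$ and $r\in[2^k,2^{k+1}]$, \eqref{eq:Sbounds} gives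
\[
V(r)\le V(2)+\sum_{j=1}^k2^j\cdot16\,\varepsilon s_j=V(2)+16\,\varepsilon\sum_{j=1}^k\frac{16^j}{c_j}\le V(2)+\frac{128}7\,\varepsilon f(2^k)\le V(2)+\frac12f(r),
\]
because $128/280<1/2$ and $f$ is non-decreasing. As $f\to\infty$, we have $V(r)\le f(r)$ for all large $r$.

\emph{Green function.} For $k\ge1$, \eqref{eq:Sbounds} and $c_j\le2^{j-k}c_k$ for $j\ge k$ give
\[
\int_{2^k}^\infty\frac{ds}{S(s)}\le\sum_{j\ge k}\frac{2^j}{\varepsilon s_j}=\frac1\varepsilon\sum_{j\ge k}4^{-j}c_j\le\frac{4^{-k}c_k}{\varepsilon}\sum_{j\ge k}2^{-(j-k)}=\frac2\varepsilon\,4^{-k}c_k .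
\]
By Lemma~\ref{lem:model}, $M$ is non-parabolic and $G=g(|x|)$ with $g(2^k)\le\frac2\varepsilon4^{-k}c_k$. Since $g$ is decreasing,
\[
\int_{2^k}^{2^{k+1}}g^2S\,dr\le\frac4{\varepsilon^2}\,16^{-k}c_k^2\cdot2^k\cdot16\,\varepsilon\,\frac{8^k}{c_k}=\frac{64}\varepsilon\,c_k .
\]
Hence $\int_{M\setminus B(2)}G^2\,d\mu\le\frac{64}\varepsilon\sum_{k\ge1}c_k<\infty$, and $M$ is not biparabolic by Proposition~\ref{prop:criterion}.
\end{proof}

\begin{remark}\label{rem:monotone}
The implication (2)$\Rightarrow$(1) fails without the monotonicity of $f$. Let $f(r)=1$ at the integers and $f(r)=r^5$ elsewhere. Then (1) fails, while $V\le f$ for large $r$ forces the non-decreasing function $V$ to be bounded by $1$, so that \eqref{eq:div} holds and (2) is true by Theorem~\ref{thm:main}.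
\end{remark}

\begin{thebibliography}{9}

\bibitem{Gri99}
A. Grigor'yan, \emph{Bull. AMS} \textbf{36} (1999), 135--249.

\bibitem{Vol}
\emph{PDEs On Manifolds And Volume Growth},
\texttt{https://www.math.uni-bielefeld.de/\textasciitilde{}grigor/vol1.pdf}

\end{thebibliography}
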